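\title{Covering three-colored complete graphs by two monochromatic paths or cycles}

\begin{abstract}
We show that in every coloring of the edges of $K_n$ with three colors, two monochromatic cycles cover $(\frac{14}{17}-o(1))n$ vertices, and that there are colorings in which two monochromatic paths cover fewer than $\frac{14}{17}n+5$ vertices. This disproves the conjecture that the answer for paths and for cycles is asymptotically $\frac67n$, the value for matchings. The upper bound is a coloring with four vertex classes in the ratio $1:2:4:10$. The lower bound rests on a statement about complete graphs: some two monochromatic components have Hall deficiency at most $\max\{2,\frac{3}{17}m\}$ in every $3$-coloring of $K_m$. It is proved by comparing the smallest sets that attain the deficiencies of different pairs of components, and it is transferred to cycles by the regularity lemma.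
\end{abstract}

\section{Introduction}\label{sec:intro}

Color the edges of the complete graph $K_n$ with $t$ colors. How many vertices can be covered by $s$ monochromatic pieces of a prescribed shape? For positive integers $s,t$ and a family $\mathcal F$ of graphs, let $f(n,s,t,\mathcal F)$ be the minimum, over all colorings of the edges of $K_n$ with $t$ colors, of the largest number of vertices in the union of the vertex sets of at most $s$ subgraphs, each of which is a member of $\mathcal F$ with all its edges of one color. The pieces may overlap, and they may have the same color. We write $\mathcal P$, $\mathcal C$, $\mathcal M$ for the families of paths, cycles and matchings; a cycle has at least three vertices, and a single vertex is a path. The notation $g(n)\sim h(n)$ means $g(n)/h(n)\to1$ as $n\to\infty$.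

For matchings, Gy\'arf\'as, S\'ark\"ozy and Selkow \cite{GSS} proved that
\[
f(n,t-1,t,\mathcal M)\sim\frac{(2^t-2)\,n}{2^t-1}\qquad(t\ge2\text{ fixed}),
\]
so that $f(n,2,3,\mathcal M)\sim\frac67n$. The following coloring shows where the number $7$ comes from.

\begin{example}\label{ex:seven}
Split $7x$ vertices into classes $A_1,A_2,A_3$ of sizes $x,2x,4x$, and give an edge color $i$ if $i$ is the smallest index of a class that contains one of its ends. Two monochromatic matchings miss at least $x$ vertices. If neither has color $1$, they miss $A_1$. If the colors are $1$ and $3$, they cover at most $x$ vertices of $A_2$. If the colors are $1$ and $2$, or $1$ and $1$, they cover at most $x+2x$ vertices of $A_3$. On the other hand, a path of color $2$ alternating between $A_2$ and $A_3$ and a path of color $3$ through $A_3$ cover $6x$ vertices.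
\end{example}

The vertex set of a cycle is the vertex set of a path of the same color, and a path with $r$ vertices contains a matching that covers at least $r-1$ of them. Hence
\begin{equation}\label{eq:chainf}
f(n,2,3,\mathcal C)\le f(n,2,3,\mathcal P)\le f(n,2,3,\mathcal M)+2 .
\end{equation}
In Example~\ref{ex:seven} paths do as well as matchings, and one may guess that asking the pieces to be connected costs nothing asymptotically. This is the conjecture posed in \cite{CMP}:
\[
f(n,2,3,\mathcal P)\sim f(n,2,3,\mathcal C)\sim\tfrac67\,n .
\]
We show that it is false and that the correct constant is $\frac{14}{17}<\frac67$.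

\begin{theorem}\label{thm:upper}
For every $n$ we have $f(n,2,3,\mathcal C)\le f(n,2,3,\mathcal P)<\frac{14n}{17}+5$.
\end{theorem}

\begin{theorem}\label{thm:lower}
For every $\eta>0$ there is $n_0$ such that for all $n\ge n_0$, every $3$-coloring of the edges of $K_n$ contains at most two monochromatic cycles that cover at least $(\frac{14}{17}-\eta)n$ vertices. Hence
\[
f(n,2,3,\mathcal P)\sim f(n,2,3,\mathcal C)\sim\tfrac{14}{17}\,n .
\]
\end{theorem}

A matching can use all the edges of its color, while a path is confined to one connected component of its color. Both proofs therefore study pairs of monochromatic components, and both use the same quantity: the excess of the size of a vertex set $W$ over the sizes of its neighborhoods in the two components. A large excess limits what two paths can cover; Section~\ref{sec:coloring} proves Theorem~\ref{thm:upper} in this way. Conversely, by Hall's theorem and the regularity lemma, a pair of components for which every excess is small yields two long cycles (Section~\ref{sec:cycles}). The main work is Theorem~\ref{thm:comp}, stated in Section~\ref{sec:def}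 and proved in Sections \ref{sec:cores}--\ref{sec:config}: such a pair always exists, with the constant $\frac3{17}$.

\section{A coloring in which two paths miss $3/17$ of the vertices}\label{sec:coloring}

Let $\Gamma$ be a graph with vertex set $V$ and colored edges. A \emph{component of color $i$} is a connected component of the spanning subgraph formed by the edges of color $i$. Single vertices are allowed, and components of different colors count as different even if they have the same vertex set. Every vertex lies in exactly one component of each color, and we use throughout that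
\begin{quote}
an edge of color $i$ with an end in a component $L$ of color $i$ is an edge of $L$.
\end{quote}
For $W\subseteq V$ let $N_L(W)$ be the set of vertices joined by an edge of $L$ to a vertex of $W$. This set may meet $W$.

\begin{lemma}\label{lem:path}
If all edges of a path $R$ belong to the component $L$, then $|V(R)\cap W|\le|N_L(W)|+1$ for every $W\subseteq V$.
\end{lemma}

\begin{proof}
Traverse $R$ from one end to the other. Every vertex of $W$ on $R$, except possibly the last vertex of $R$, is followed by a vertex of $N_L(W)$, and different vertices are followed by different vertices.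
\end{proof}

So two paths in components $L,L'$ (possibly $L=L'$) miss at least $|W|-|N_L(W)|-|N_{L'}(W)|-2$ vertices of $W$.

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
The first inequality is part of \eqref{eq:chainf}. For $n\le16$ we have $n<\frac{14n}{17}+5$, so let $x=\lfloor n/17\rfloor\ge1$. Split the vertices into classes $A,B,C,D$ with $|A|=x$, $|B|=2x$, $|C|=4x$, $|D|=n-7x\ge10x$, and color as in Figure~\ref{fig:coloring}:
\begin{itemize}
\item red: all edges that meet $A$, all edges inside $B$, all $B$--$D$ edges;
\item blue: all edges inside $D$, all $B$--$C$ edges;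
\item green: all edges inside $C$, all $C$--$D$ edges.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[font=\small]
\node[draw,rounded corners,align=center] (A) at (0,0) {$A$, size $x$\\ inside red};
\node[draw,rounded corners,align=center] (B) at (0,2.6) {$B$, size $2x$\\ inside red};
\node[draw,rounded corners,align=center] (C) at (-3.8,-1.6) {$C$, size $4x$\\ inside green};
\node[draw,rounded corners,align=center] (D) at (3.8,-1.6) {$D$, size $10x$\\ inside blue};
\draw[thick,red] (A)--(B) node[midway,fill=white] {red};
\draw[thick,red] (A)--(C) node[midway,fill=white] {red};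
\draw[thick,red] (A)--(D) node[midway,fill=white] {red};
\draw[thick,red] (B)--(D) node[midway,fill=white] {red};
\draw[thick,blue,dashed] (B)--(C) node[midway,fill=white] {blue};
\draw[thick,green!50!black,dotted] (C)--(D) node[midway,fill=white] {green};
\end{tikzpicture}
\caption{A $3$-coloring of $K_{17x}$ in which two monochromatic paths miss at least $3x-2$ vertices. All edges between two classes have the color of the line joining the classes; all edges inside a class have the color written in its box.}\label{fig:coloring}
\end{figure}

Four components have edges: the red component $R$ on all vertices, the green component $G$ on $C\cup D$, the blue clique $K$ on $D$, and the blue bipartite component $K'$ on $B\cup C$. A one-vertex path may be regarded as a path in $R$. For each choice of $L,L'$ among the four, the table gives a set $W$ and a lower bound for $|W|-|N_L(W)|-|N_{L'}(W)|$.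
\begin{center}
\begin{tabular}{c|c|c|c|c}
$L,\,L'$ & $W$ & $N_L(W)$ & $N_{L'}(W)$ & excess at least\\ \hline
$R,\,G$ & $D$ & $A\cup B$ & $C$ & $3x$\\
$R,\,K$ & $C$ & $A$ & $\emptyset$ & $3x$\\
$K,\,K'$ & $A\cup C$ & $\emptyset$ & $B$ & $3x$\\
$G,K$;\ \ $G,G$;\ \ $K,K$ & $A\cup B$ & $\emptyset$ & $\emptyset$ & $3x$\\
$R,\,R$ & $D$ & $A\cup B$ & $A\cup B$ & $4x$\\
$G,\,K'$ & $D$ & $C$ & $\emptyset$ & $6x$\\
$R,\,K'$ & $D$ & $A\cup B$ & $\emptyset$ & $7x$\\
$K',\,K'$ & $D$ & $\emptyset$ & $\emptyset$ & $10x$
\end{tabular}
\end{center}
All ten choices appear, so by Lemma~\ref{lem:path} two monochromatic paths miss at least $3x-2$ vertices. Since $x\ge\frac{n-16}{17}$, they cover at most $n-\frac{3(n-16)}{17}+2=\frac{14n}{17}+\frac{82}{17}<\frac{14n}{17}+5$ vertices.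
\end{proof}

\begin{remark}
The sizes are forced by making the first four rows equal. If the classes have sizes $a,b,c,d$ and $d-a-b-c=c-a=a+c-b=a+b=\delta$, then $b=2a$, so $(a,b,c,d)=\frac\delta3(1,2,4,10)$ and the total is $\frac{17}3\delta$. Matchings profit from the two blue components: a blue matching covers $B$, half of $C$ and all but at most one vertex of $D$, and a red matching covers $A$ and $x$ more vertices of $C$, so that at most $x+1$ vertices are missed.
\end{remark}

\section{The deficiency of a pair of components}\label{sec:def}

From now on a \emph{pair} is a set of two distinct components, of equal or different colors. For a set $p$ of one or two components and $W\subseteq V$ put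
\[
d_p(W)=|W|-\sum_{L\in p}|N_L(W)|,\qquad \operatorname{def}(p)=\max_{W\subseteq V}d_p(W).
\]
The maximum is over all subsets of $V$, not only over subsets of the components. Thus $\operatorname{def}(p)\ge d_p(\emptyset)=0$, and vertices outside the components of $p$ contribute fully. We call $\operatorname{def}(p)$ the \emph{deficiency} of $p$ and write $d_L$ for $d_{\{L\}}$.

By Lemma~\ref{lem:path}, paths in the two components of a pair $p$ miss at least $\operatorname{def}(p)-2$ vertices. In the other direction we use the defect form of Hall's theorem: in a bipartite graph with classes $X$ and $Y$, the largest matching has $|X|-\max_{W\subseteq X}(|W|-|N(W)|)$ edges, where $N(W)\subseteq Y$ is the neighborhood of $W$.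

\begin{lemma}\label{lem:hall}
Let $p=\{L_1,L_2\}$ be a pair in an edge-colored graph on $V$. There are disjoint sets $X_1,X_2\subseteq V$ with $|X_1\cup X_2|=|V|-\operatorname{def}(p)$ and injections $\varphi_i\colon X_i\to V$ such that $x\varphi_i(x)$ is an edge of $L_i$ for all $x\in X_i$ $(i=1,2)$.
\end{lemma}

\begin{proof}
Let $X=V$, let $Y$ be the union of two disjoint copies of $V$, and join $x$ to the $i$th copy of $y$ if $xy$ is an edge of $L_i$. Then $|N(W)|=|N_{L_1}(W)|+|N_{L_2}(W)|$. Take a largest matching and let $X_i$ be the set of vertices matched into the $i$th copy.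
\end{proof}

So the deficiency measures how many vertices cannot be attached to distinct partners in the two components. The central result of the paper bounds it for the best pair.

\begin{theorem}\label{thm:comp}
In every $3$-coloring of the edges of $K_m$ there is a pair $p$ with $\operatorname{def}(p)\le\max\{2,\frac{3m}{17}\}$.
\end{theorem}

The constant $\frac3{17}$ cannot be lowered. In the coloring of Figure~\ref{fig:coloring} with $m=17x$, the table gives $\operatorname{def}(p)\ge3x$ for pairs among $R,G,K,K'$. A pair formed by such an $L$ and an edgeless component has deficiency at least the entry in the row $L,L$, and two edgeless components have deficiency $m$. Some absolute constant is needed for small $m$: in $K_1$ every pair has deficiency~$1$.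

\section{Cores and their comparison}\label{sec:cores}

Suppose that every pair has large deficiency. Each pair then has a witness $W$, and we want to show that the witnesses need much room. An arbitrary witness has no structure, so we single out the smallest one.

\subsection*{The core}
Let $p$ be a set of one or two components, and call $W$ a \emph{maximizer} if $d_p(W)=\operatorname{def}(p)$. The next lemma holds in any edge-colored graph.

\begin{lemma}\label{lem:core}
\begin{enumerate}
\item[(a)] The intersection of two maximizers of $d_p$ is a maximizer. Hence there is a smallest maximizer $U_p$, the \emph{core} of $p$. We call $S_p=\bigcup_{L\in p}N_L(U_p)$ the \emph{boundary} of $p$.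
\item[(b)] $U_p\cap S_p=\emptyset$; that is, no edge of a member of $p$ has both ends in $U_p$.
\item[(c)] A vertex that lies on no edge of a member of $p$ belongs to $U_p$.
\item[(d)] $U_{\{L,L'\}}\subseteq U_{\{L\}}$ for every pair $\{L,L'\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $N_L(W\cup W')=N_L(W)\cup N_L(W')$ and $N_L(W\cap W')\subseteq N_L(W)\cap N_L(W')$, so $|N_L(W\cup W')|+|N_L(W\cap W')|\le|N_L(W)|+|N_L(W')|$. Therefore
\begin{equation}\label{eq:super}
d_p(W\cup W')+d_p(W\cap W')\ge d_p(W)+d_p(W').
\end{equation}
If $W,W'$ are maximizers, the right side is $2\operatorname{def}(p)$, and both terms on the left must equal $\operatorname{def}(p)$.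

(b) Let $U=U_p$ and $U'=U\setminus S_p$. An edge of $L\in p$ from $u'\in U'$ to a vertex of $U$ would put $u'$ into $N_L(U)$; so $N_L(U')\subseteq N_L(U)\setminus U$. Since $|U'|\ge|U|-\sum_{L\in p}|N_L(U)\cap U|$, we get
\[
d_p(U')\ge|U|-\sum_{L\in p}|N_L(U)\cap U|-\sum_{L\in p}|N_L(U)\setminus U|=d_p(U).
\]
So $U'$ is a maximizer contained in $U$, and $U'=U$.

(c) Otherwise adding the vertex to $U_p$ would increase $d_p$ by one.

(d) Let $W=U_{\{L,L'\}}$ and $U=U_{\{L\}}$. By \eqref{eq:super} and $d_L(W\cup U)\le d_L(U)$ we have $d_L(W\cap U)\ge d_L(W)$. Also $|N_{L'}(W\cap U)|\le|N_{L'}(W)|$. So $W\cap U$ is a maximizer of $d_{\{L,L'\}}=d_L-|N_{L'}(\cdot)|$, and $W\subseteq W\cap U$.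
\end{proof}

We recall that a graph or its complement is connected: if a graph is disconnected, two vertices are joined in the complement by an edge or by a path through a vertex of another component. With this, the method is visible for two colors and one component.

\begin{example}\label{ex:two}
Color $K_m$ red and blue, let $\delta\ge1$, and suppose $\operatorname{def}(\{L\})>\delta$ for every component $L$. We show $m>3\delta$. One color, say red, has a component $R$ on all vertices. Its core $U$ is nonempty and contains no red edge, so it lies in one blue component $K$. Let $U'$ be the core of $K$, and let $S,S'$ be the two boundaries; then $|U|>\delta+|S|$ and $|U'|>\delta+|S'|$. Take $x\in U\setminus S'$ and $y\in U'\setminus S$ with $x\ne y$. If $xy$ is red, it lies in $R$ and $y\in S$; if it is blue, it lies in $K$ and $x\in S'$. So no such $x,y$ exist. If $U\setminus S'=U'\setminus S=\{x\}$, then $|U'|>\delta+|U|-1$ and $|U|>\delta+|U'|-1$, which contradicts $\delta\ge1$. Hence one core lies in the boundary of the other, say $U\subseteq S'$. Then $|U|>\delta$, $|U'|>2\delta$, the two sets are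 disjoint, and $m>3\delta$.
\end{example}

Two cores must be nested in this way unless the edges between them can escape into a component that neither side controls. With two colors there was no escape. With three colors there is, and the whole difficulty of Theorem~\ref{thm:comp} is to follow the escaping edges.

\subsection*{Standing assumption}
Until the end of Section~\ref{sec:config} we fix a $3$-coloring of the complete graph on a vertex set $V$ and a real number $\delta\ge2$ such that $\operatorname{def}(p)>\delta$ for every pair $p$. We measure sets in units of $\delta$: the \emph{weight} of $X\subseteq V$ is $\|X\|=|X|/\delta$, and one vertex has weight $\theta=1/\delta\le\frac12$. We shall prove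
\begin{equation}\label{eq:goal}
\|V\|>\tfrac{17}{3}.
\end{equation}
This proves Theorem~\ref{thm:comp}: if it failed for a coloring of $K_m$, then $\delta=\max\{2,\frac{3m}{17}\}$ would satisfy the assumption with $\|V\|=m/\delta\le\frac{17}3$. The bound $\theta\le\frac12$ is used only to absorb single vertices, in Lemma~\ref{lem:gap} and twice in Section~\ref{ssec:c}.

For a pair $p=\{L,L'\}$ the assumption $d_p(U_p)>\delta$ reads
\begin{equation}\label{eq:core}
\|U_p\|>1+\|N_L(U_p)\|+\|N_{L'}(U_p)\|=1+\|S_p\|+\|N_L(U_p)\cap N_{L'}(U_p)\| .
\end{equation}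
A set contained in both neighborhoods thus \emph{counts twice}. Since $U_p$ and $S_p$ are disjoint, \eqref{eq:core} gives
\begin{equation}\label{eq:double}
\|V\|>1+2\|S_p\| .
\end{equation}

\subsection*{Comparable pairs}
Write $p\prec q$ if $U_p\subseteq S_q$. Then $U_p\cap U_q=\emptyset$ and $\|U_q\|>1+\|U_p\|$. The pairs $p,q$ are \emph{comparable} if $p\prec q$ or $q\prec p$.

\begin{lemma}\label{lem:chain}
If three pairs are pairwise comparable, then $\|V\|>7$.
\end{lemma}

\begin{proof}
The relation $\prec$ increases the weight of the core, so it has no cycle, and the pairs can be named so that $p\prec q$, $q\prec r$, $p\prec r$. The three cores are disjoint. We have $\|U_p\|>1$, $\|U_q\|>2$, and $U_p\cup U_q\subseteq S_r$ gives $\|U_r\|>1+1+2$.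
\end{proof}

This is the pattern $1,2,4$ of Example~\ref{ex:seven}. There, with $L_i$ the component that contains all edges of color $i$, the sets $A_1,A_2,A_3$ have excess $x$ for the pairs $\{L_2,L_3\}$, $\{L_1,L_3\}$, $\{L_1,L_2\}$. If three pairwise comparable pairs always existed, we would obtain $\frac17$ in place of $\frac3{17}$. The next lemma describes what incomparability means.

\begin{lemma}\label{lem:gap}
Let $p,q$ be incomparable pairs, $P=U_p\setminus S_q$ and $Q=U_q\setminus S_p$. Let $B(p,q)$, the \emph{gap graph}, have vertex set $P\cup Q$ and all edges $xy$ with $x\in P$, $y\in Q$, $x\ne y$. Then $P,Q\ne\emptyset$, the gap graph is connected and has at least two vertices, and none of its edges lies in a member of $p$ or of $q$.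
\end{lemma}

\begin{proof}
Both sets are nonempty by incomparability. If $P=Q=\{x\}$, then $\|S_q\|\ge\|U_p\|-\theta$ and $\|S_p\|\ge\|U_q\|-\theta$, so \eqref{eq:core} gives $\|U_q\|>1+\|U_p\|-\theta$ and $\|U_p\|>1+\|U_q\|-\theta$; adding, $\theta>1$, which is false. So there are at least two vertices. If $P\cap Q=\emptyset$, the graph is complete bipartite; otherwise a vertex of $P\cap Q$ is adjacent to all other vertices. Let $xy$ be an edge with $x\in P$, $y\in Q$. If it lay in a member of $p$, then $y\in S_p$; if it lay in a member of $q$, then $x\in S_q$. Both are excluded.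
\end{proof}

In particular every vertex of the gap graph lies on one of its edges, and if all its edges have one color, they lie in one component.

\section{A core inside both components}\label{sec:key}

The most rigid situation is that the core of a pair lies in both components of the pair. Then the core is a clique of the third color, and the component $K$ of this clique leaves no escape: $p$ is comparable with every pair that contains $K$. The coloring of Figure~\ref{fig:coloring} is of this kind, and the following lemma is the only place where the bound $\frac{17}3$ is attained.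

\begin{lemma}\label{lem:key}
Let $L_1,L_2$ be components of different colors, $p=\{L_1,L_2\}$, $T=U_p$, $S=S_p$, and suppose $T\subseteq V(L_1)\cap V(L_2)$. Then $T$ lies in one component $K$ of the third color. Put $q_i=\{K,L_i\}$, $W_i=U_{q_i}$, $S_i=S_{q_i}$ for $i=1,2$, and $P_1=W_1\setminus S_2$, $P_2=W_2\setminus S_1$. Suppose that $q_1,q_2$ are comparable, or that they are incomparable and
\begin{itemize}
\item[(H1)] $V(K)\cap(P_1\cup P_2)=\emptyset$;
\item[(H2)] if $T\not\subseteq S_1$ and $T\not\subseteq S_2$, then all edges of $B(q_1,q_2)$ lie in one component $K'$.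
\end{itemize}
Then $\|V\|>\frac{17}3$.
\end{lemma}

\begin{proof}
An edge $xy$ with $x\in T$ that has the color of $L_i$ lies in $L_i$, so $y\in S$. Hence all edges from $T$ to $V\setminus S$ have the third color. As $T\subseteq V\setminus S$, the set $T$ is a clique of the third color and lies in one component $K$. Thus
\begin{equation}\label{eq:K}
\begin{gathered}
\text{every edge at $T$ lies in $L_1$, $L_2$ or $K$; every edge from $T$ to $V\setminus S$ lies in $K$;}\\
V\setminus S\subseteq V(K).
\end{gathered}
\end{equation}
Next,
\begin{equation}\label{eq:compK}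
\text{for every pair $q$ containing $K$:}\quad T\subseteq S_q\ \text{ or }\ U_q\subseteq S .
\end{equation}
Otherwise $B(p,q)$ has an edge from $T$ to $U_q\setminus S$; it lies in $K$ by \eqref{eq:K}, contrary to Lemma~\ref{lem:gap}. So $p$ is comparable with $q_1$ and with $q_2$, and if $q_1,q_2$ are comparable, Lemma~\ref{lem:chain} finishes the proof. Let them be incomparable. Put $t=\|T\|$ and $w_i=\|W_i\|$; by \eqref{eq:core}, $t>1+\|S\|$ and $w_i>1+\|S_i\|$. The hypotheses are symmetric in the indices $1,2$.

\medskip\noindent\emph{Case 1: $T\subseteq S_1$ or $T\subseteq S_2$,} say $T\subseteq S_1$. Then $W_1$ is too large to fit into $S$: the set $H=W_1\setminus S$ has weight $\|H\|\ge w_1-\|S\|>(1+t)-(t-1)=2$. By \eqref{eq:K}, $H\subseteq V(K)$, so $H\cap P_1=\emptyset$ by (H1). This means $H\subseteq S_2$, and $w_2>3$. Apply \eqref{eq:compK} to $q_2$. If $W_2\subseteq S$, then $t>1+w_2>4$ and $w_1>1+t>5$, and $T\cap W_1=\emptyset$ gives $\|V\|>9$. If $T\subseteq S_2$, then $S_2$ contains $T$ and $H$, which are disjoint because $H\subseteq W_1$ and $T\subseteq S_1$. So $w_2>1+t+\|H\|>4$ and $\|V\|\ge w_2+t+\|H\|>7$.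

\medskip\noindent\emph{Case 2: $T\not\subseteq S_1$ and $T\not\subseteq S_2$.} By \eqref{eq:compK}, $W_1\cup W_2\subseteq S$. By \eqref{eq:double} it suffices to show $\|S\|\ge\frac73$.

Suppose first that some vertex $x$ lies in $W_1\cap W_2$. It lies in $S$, hence outside $T$. Every edge from $x$ to $T$ lies in $L_1$, $L_2$ or $K$, so $T\subseteq S_1\cup S_2$. Then
\[
1+\|S\|<t\le\|S_1\|+\|S_2\|<w_1+w_2-2\le2\|S\|-2,
\]
and $\|S\|>3$. So we may assume $W_1\cap W_2=\emptyset$. Then $\|S\|\ge w_1+w_2>2$, and $B(q_1,q_2)$ is complete bipartite with classes $P_1,P_2$.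

The bound $\|S\|>2$ gives only $\|V\|>5$. To improve it we use the component $K'$ from (H2), into which the edges between $W_1$ and $W_2$ escape. By Lemma~\ref{lem:gap}, $K'\ne K$, so $r=\{K,K'\}$ is a pair to which \eqref{eq:compK} applies. Let $Y=U_r$. If $T\subseteq S_r$, then $t>3$, $\|Y\|>4$, $Y\cap T=\emptyset$, and $\|V\|>7$. So let $Y\subseteq S$. If $Y$ meets $P_2$, then $P_1\subseteq N_{K'}(Y)\subseteq S_r$, so $Y\cap P_1=\emptyset$ and $\|Y\|>1+\|P_1\|$, whence $\|S\|\ge\|Y\|+\|P_1\|>1+2\|P_1\|$. If $Y$ meets $P_1$, the same argument gives $\|S\|>1+2\|P_2\|$. If $Y$ meets neither, then $\|S\|\ge\|Y\|+\|P_1\|+\|P_2\|$. Assuming $\|P_1\|\le\|P_2\|$ by symmetry, we have in all three cases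
\begin{equation}\label{eq:S1}
\|S\|>1+2\|P_1\| .
\end{equation}
This is weak when $P_1$ is small. But then most of $W_1$ lies in $S_2$, which makes $W_2$ large. Let $\alpha=\|W_1\cap S_2\|=w_1-\|P_1\|>1-\|P_1\|$. Then $w_2>1+\alpha$ and
\begin{equation}\label{eq:S2}
\|S\|\ge w_1+w_2>(\|P_1\|+\alpha)+(1+\alpha)>3-\|P_1\| .
\end{equation}
Adding \eqref{eq:S1} and twice \eqref{eq:S2} gives $3\|S\|>7$.
\end{proof}

Hypothesis (H1) was used only in Case~1, and (H2) only in Case~2.

\begin{remark}
In Figure~\ref{fig:coloring} take $\delta=3x$, so that $A,B,C,D$ have weights $\frac13,\frac23,\frac43,\frac{10}3$, and let $L_1=G$, $L_2=R$. The first four rows of the table in Section~\ref{sec:coloring} suggest the roles $T=D$, $S=A\cup B\cup C$, $W_1=A\cup B$, $W_2=C$, $S_2=A$, $P_1=B$, $P_2=C$, $Y=A\cup C$. With these sets $\|S\|=\frac73=1+2\|P_1\|=3-\|P_1\|$ and $\|V\|=1+2\|S\|$, so \eqref{eq:S1}, \eqref{eq:S2} and \eqref{eq:double} become equalities.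
\end{remark}

\section{The three configurations of components}\label{sec:config}

To choose the pairs to compare, we need to know how the components of the three colors can intersect. In this section the colors are $1,2,3$, and $\{i,j,k\}=\{1,2,3\}$ whenever these letters occur together.

\begin{lemma}\label{lem:config}
One of the following holds.
\begin{enumerate}
\item[(a)] Some component has vertex set $V$.
\item[(b)] There are components $M_1,M_2,M_3$ of colors $1,2,3$ such that every vertex lies in at least two of them.
\item[(c)] $V$ is the disjoint union of nonempty sets $V_0,V_1,V_2,V_3$, and for each $i$ the components of color $i$ have vertex sets $V_0\cup V_i$ and $V_j\cup V_k$.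
\end{enumerate}
\end{lemma}

\begin{proof}
Number the components of each color, and give each vertex the triple of the numbers of its components in colors $1,2,3$. The triples of two vertices agree in the color of the edge between them, so any two triples agree in some coordinate. Assume that (a) fails, so no coordinate is constant.

Some two triples differ in two coordinates. Otherwise fix a triple $\tau$ and take triples $\tau',\tau''$ that differ from $\tau$ in the first and in the second coordinate; they differ from $\tau$ only there, so they differ from each other in both. After renaming colors and components, $(1,1,1)$ and $(1,2,2)$ occur. A triple with first coordinate $w\ne1$ agrees with both somewhere, so it is $(w,1,2)$ or $(w,2,1)$. Such a triple occurs, and after exchanging colors $2,3$ and renaming we may assume that $(2,1,2)$ occurs.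

Suppose that no $(w,2,1)$ with $w\ne1$ occurs. A triple with first coordinate different from $1$ is then $(w,1,2)$, and a triple with first coordinate $1$ agrees with $(2,1,2)$ in the second or third coordinate. So every triple agrees with $(1,1,2)$ in at least two coordinates, which is (b).

Suppose that some $(w,2,1)$ with $w\ne1$ occurs. Every such triple agrees with $(2,1,2)$ somewhere, so $w=2$, and comparing $(w,1,2)$ with $(2,2,1)$ gives $w=2$ there too. A triple $(1,b,c)$ has $b=1$ or $c=2$, and $b=2$ or $c=1$, so it is $(1,1,1)$ or $(1,2,2)$. The classes of $(1,1,1)$, $(1,2,2)$, $(2,1,2)$, $(2,2,1)$ are $V_0,V_1,V_2,V_3$ in (c).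
\end{proof}

We prove \eqref{eq:goal} in each configuration.

\subsection{A spanning component}\label{ssec:a}

Let $L_1$, of color $1$, have vertex set $V$. To apply Lemma~\ref{lem:key} we need a second component that contains the core, and Lemma~\ref{lem:core}(d) tells us where to look: the cores of all pairs containing $L_1$ lie in $U_0=U_{\{L_1\}}$, which is therefore nonempty. The set $U_0$ contains no edge of color $1$, so one of the other colors, say $3$, is connected on $U_0$. Let $L_2$ be the component of color $3$ that contains $U_0$. Then $U_{\{L_1,L_2\}}\subseteq U_0\subseteq V(L_1)\cap V(L_2)$, and Lemma~\ref{lem:key} applies with $K$ of color $2$ once (H1) and (H2) are checked.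

Let $q_1,q_2$ be incomparable. Every edge of $B(q_1,q_2)$ has an end in $P_1\subseteq W_1\subseteq U_0\subseteq V(L_2)$. It is not in $L_1$, so its color is not $1$; it is not in $L_2$, so its color is not $3$. Hence all edges have color $2$ and lie in one component $K'$ of color $2$, which contains $P_1\cup P_2$. They are not in $K$, so $K'\ne K$ and $V(K')\cap V(K)=\emptyset$. Both hypotheses hold.

\subsection{Three components covering every vertex twice}\label{ssec:b}

Let $X_i=V\setminus V(M_i)$. These sets are pairwise disjoint; let $X_0$ be the set of the remaining vertices, which lie in all three components. The natural pairs are $p_i=\{M_j,M_k\}$. Put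
\[
T_i=U_{p_i},\quad Z_i=S_{p_i},\quad t_i=\|T_i\|,\quad z_i=\|Z_i\|,\quad x_i=\|X_i\|,\quad N_i=N_{M_i}.
\]
We collect the basic facts.
\begin{enumerate}
\item[(B1)] \emph{$X_i$--$X_j$ edges lie in $M_k$, and $X_0$--$X_i$ edges lie in $M_j$ or $M_k$.} An edge from $X_i$ to a vertex outside $X_i$ has an end in $M_i$ and an end outside $M_i$, so its color is not $i$; and $X_i\subseteq V(M_j)\cap V(M_k)$.
\item[(B2)] \emph{An edge of color $\ell$ that is not in $M_\ell$ has both ends in $X_\ell$, and the components of color $\ell$ other than $M_\ell$ lie inside $X_\ell$.}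
\item[(B3)] \emph{If $T_i$ meets $X_i$, then $T_i\subseteq X_i$.} By (B1) all edges leaving $X_i$ lie in $M_j$ or $M_k$, and $T_i$ contains no such edge.
\item[(B4)] \emph{If $T_i$ meets $X_j$, then $X_i\subseteq N_k(T_i)\subseteq Z_i$.} This is (B1). If $T_i$ meets both $X_j$ and $X_k$, then $X_i$ counts twice in \eqref{eq:core} for $p_i$.
\item[(B5)] \emph{If $p_i,p_j$ are incomparable, there is $\ell$ such that $B(p_i,p_j)$ lies in $X_\ell$ and in one component of color $\ell$.} Its edges avoid $M_1,M_2,M_3$, so by (B2) each has some color $\ell$ and both ends in $X_\ell$. The graph is connected and the sets $X_\ell$ are disjoint, so $\ell$ is the same for all edges.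
\end{enumerate}
Since $V(M_j)\cap V(M_k)=X_0\cup X_i$, Lemma~\ref{lem:key} is available when $T_i\subseteq X_i$ or $T_i\subseteq X_0$. We treat these cases first.

\medskip\noindent\textbf{Some $T_i$ meets $X_i$,} say $i=1$. By (B3), $T_1\subseteq X_1$. Apply Lemma~\ref{lem:key} with $L_1=M_2$ and $L_2=M_3$. Then $K$ has color $1$ and $K\ne M_1$, so $V(K)\subseteq X_1$ by (B2). Let $q_1=\{K,M_2\}$ and $q_2=\{K,M_3\}$ be incomparable. Every edge at a vertex of $K$ lies in $K$, $M_2$ or $M_3$, while every vertex of $P_1\cup P_2$ lies on an edge of the gap graph, which avoids these three components. This is (H1). For (H2) let $T_1\not\subseteq S_1$ and $T_1\not\subseteq S_2$. If $W_1$ met $X_3$, then $T_1\subseteq X_1\subseteq N_2(W_1)\subseteq S_1$ by (B1); so $W_1\cap X_3=\emptyset$. In the same way $W_2\cap X_2=\emptyset$, because $X_1$--$X_2$ edges lie in $M_3$. An edge of the gap graph of color $2$ is not in $M_2$, so both its ends would lie in $X_2$, but one end lies in $W_2$. An edge of color $3$ would have both ends in $X_3$, but one end lies in $W_1$. So all edges have color $1$, and (H2) holds.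

\medskip
From now on $T_i\cap X_i=\emptyset$ for all $i$. In (B5) the set $X_\ell$ meets $T_i$ and $T_j$, so $\ell=k$:
\begin{equation}\label{eq:where}
\begin{gathered}
\text{if $p_i,p_j$ are incomparable, then } \emptyset\ne T_i\setminus Z_j\subseteq X_k\text{ and }\emptyset\ne T_j\setminus Z_i\subseteq X_k;\\
\text{in particular } T_i\setminus X_k\subseteq Z_j\text{ and }T_j\setminus X_k\subseteq Z_i .
\end{gathered}
\end{equation}

\medskip\noindent\textbf{Some $T_i$ lies in $X_0$,} say $i=3$. Apply Lemma~\ref{lem:key} with $L_1=M_1$ and $L_2=M_2$. Then $K=M_3$, $q_1=p_2$, $q_2=p_1$. If these are incomparable, $P_1\cup P_2\subseteq X_3$ by \eqref{eq:where}, which is (H1), and (H2) is (B5).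

\medskip\noindent\textbf{The remaining case.} Now each $T_i$ avoids $X_i$ and meets $X_j\cup X_k$. By (B4) and \eqref{eq:core},
\begin{equation}\label{eq:XZ}
X_i\subseteq Z_i,\qquad t_i>1+x_i\qquad(i=1,2,3).
\end{equation}
Lemma~\ref{lem:key} does not apply, and we compare $p_1,p_2,p_3$ directly. By Lemma~\ref{lem:chain} we may assume that $p_1,p_2$ are incomparable. By \eqref{eq:where} and (B4),
\begin{equation}\label{eq:rem}
\begin{gathered}
X_1\subseteq N_2(T_1),\qquad X_2\subseteq N_1(T_2),\\
T_1\setminus X_3\subseteq Z_2,\qquad T_2\setminus X_3\subseteq Z_1,\qquad T_1\cap T_2\subseteq X_3,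
\end{gathered}
\end{equation}
the last because $T_1\cap T_2\subseteq T_1\setminus Z_2$. For $i=1,2$ put $m_i=\|T_i\cap X_3\|\le x_3$ and $a_i=\|T_i\setminus X_3\|$. Then $z_1\ge a_2$ and $z_2\ge a_1$, and adding the inequalities $m_i+a_i>1+z_i$ gives
\begin{equation}\label{eq:sum}
2x_3\ge m_1+m_2>2+(z_1-a_2)+(z_2-a_1)\ge2 .
\end{equation}
So $x_3>1$ and $t_3>2$. Everything so far is symmetric under exchanging $1$ and $2$. We distinguish cases by the position of $p_3$.

\medskip\noindent\emph{Case 1: $p_1\prec p_3$ and $p_2\prec p_3$,} that is, $T_1\cup T_2\subseteq Z_3$. Suppose first $T_3\subseteq Z_1\cup Z_2$. Then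
\[
1+\|T_1\cup T_2\|<t_3\le z_1+z_2<t_1+t_2-2,
\]
so $x_3\ge\|T_1\cap T_2\|>3$, $t_3>4$, and $\|V\|\ge t_3+x_3>7$.

Otherwise let $v\in T_3\setminus(Z_1\cup Z_2)$. By \eqref{eq:XZ}, $v\notin X_1\cup X_2$, so $v\in X_0$, and its edges to $X_3$ lie in $M_1$ or $M_2$. Since $v\notin Z_1$, no edge from $v$ to $T_1$ lies in $M_2$, so the edges to $T_1\cap X_3$ lie in $M_1$. Since $v\notin Z_2$, the edges to $T_2\cap X_3$ lie in $M_2$. Consequently $T_1\cap T_2=\emptyset$, so $x_3\ge m_1+m_2>2$, and $T_i\cap X_3\subseteq N_i(T_3)$ for $i=1,2$. The set $T_3$ meets $X_1$ or $X_2$, say $X_1$. Then $X_3\subseteq N_2(T_3)$ by (B4), so $T_1\cap X_3$ counts twice for $p_3$: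
\[
t_3>1+\|X_3\cup T_1\|+m_1=1+x_3+t_1 .
\]
Hence $\|V\|\ge t_3+x_3>1+2x_3+t_1>6$.

\medskip\noindent\emph{Case 2: $p_3\prec p_1$ or $p_3\prec p_2$,} say $T_3\subseteq Z_1$. Then $T_1\cap T_3=\emptyset$ and $t_1>1+t_3>2+x_3$, so $a_1\ge t_1-x_3>2$.

If $p_2,p_3$ are comparable, then $T_2\cap T_3=\emptyset$, so $Z_1$ contains the disjoint sets $T_3$ and $T_2\setminus X_3$, and $z_1-a_2\ge t_3>1+x_3$. By \eqref{eq:sum}, $2x_3>3+x_3$. So $x_3>3$, $t_3>4$, $t_1>5$ and $\|V\|>9$.

Let $p_2,p_3$ be incomparable. By \eqref{eq:where}, $T_3\setminus X_1\subseteq Z_2$. Put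
\[
J=T_3\cap X_1,\qquad e=\|T_3\setminus X_1\|,\qquad H=T_1\setminus X_3\subseteq X_0\cup X_2,\qquad\|H\|=a_1>2 .
\]
The set $T_3\setminus X_1$ lies in $Z_1\cap Z_2$, so it is disjoint from $T_1$ and $T_2$. With \eqref{eq:rem} this gives $z_2\ge a_1+e$ and $z_1\ge a_2+e$. By \eqref{eq:sum}, $x_3>1+e$, and $\|J\|=t_3-e>1+x_3-e>2$. By (B1), the $H$--$J$ edges lie in $M_2$ or $M_3$. If some vertex of $J$ has no $M_3$-edge to $H$, then $H\subseteq N_2(T_3)\subseteq Z_3$, so $t_3>1+x_3+a_1>4$, $t_1>5$, and $\|V\|>9$. Otherwise $J\subseteq N_3(T_1)$. Also $J\subseteq X_1\subseteq N_2(T_1)$, so $J$ counts twice for $p_1$: $t_1>1+z_1+\|J\|\ge1+t_3+\|J\|>5$. Hence $\|V\|\ge t_1+t_3>7$.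

\medskip\noindent\emph{Case 3: neither of the above.} Then $T_3\not\subseteq Z_1$, $T_3\not\subseteq Z_2$, and by symmetry $T_1\not\subseteq Z_3$. So $p_1,p_3$ are incomparable, and \eqref{eq:where} places their gap graph in $X_2$. Now $T_1$ meets $X_2$ and $X_3$, so $X_1$ counts twice for $p_1$; and $T_3$ meets $X_2$, so $X_3\subseteq N_1(T_3)$. Put $\tau_i=T_i\cap X_0$. By \eqref{eq:where}, $\tau_i\subseteq Z_j$ whenever $p_i,p_j$ are incomparable. Thus $\tau_1\subseteq Z_2\cap Z_3$ and $\tau_2\cup\tau_3\subseteq Z_1$. Since $T_i\cap X_i=\emptyset$,
\begin{equation}\label{eq:tup}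
t_i\le\|\tau_i\|+x_j+x_k .
\end{equation}

\emph{Case 3a: $T_2\subseteq Z_3$.} Then $\tau_1,\tau_2,\tau_3$ are pairwise disjoint. By \eqref{eq:core}, $t_1>1+2x_1+\|\tau_2\|+\|\tau_3\|$, and with \eqref{eq:tup} for $i=1$,
\begin{equation}\label{eq:V3a}
\|V\|\ge x_1+\bigl(x_2+x_3+\|\tau_1\|\bigr)+\|\tau_2\|+\|\tau_3\|>1+3x_1+2\|\tau_3\| .
\end{equation}
If $\tau_3\subseteq Z_2$, then $x_3+a_2\ge t_2>1+x_2+\|\tau_3\|$. As $Z_3\supseteq X_3\cup T_2$, we get $t_3>1+x_3+a_2>2+x_2+\|\tau_3\|$. Comparing with \eqref{eq:tup} for $i=3$ gives $x_1>2$, and $\|V\|>7$ by \eqref{eq:V3a}. Otherwise let $v\in\tau_3\setminus Z_2$. Its edges to $X_3$ lie in $M_1$ or $M_2$, and those to $T_2$ are not in $M_1$. So $T_2\cap X_3\subseteq N_2(T_3)$, and this set also lies in $X_3\subseteq N_1(T_3)$. It counts twice for $p_3$: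
\[
t_3>1+\|X_3\cup T_2\|+m_2=1+x_3+t_2>2+x_3+x_2 .
\]
With \eqref{eq:tup} for $i=3$ this gives $x_1+\|\tau_3\|>2+x_3>3$, and $\|V\|>7$ by \eqref{eq:V3a}.

\emph{Case 3b: $T_2\not\subseteq Z_3$.} Now all three pairs are mutually incomparable. By \eqref{eq:where}, each $T_i$ meets $X_j$ and $X_k$, so $X_i$ counts twice for $p_i$; moreover $\tau_j\cup\tau_k\subseteq Z_i$, and the sets $\tau_i$ are pairwise disjoint. So $t_i>1+2x_i+\|\tau_j\|+\|\tau_k\|$. The sum of these bounds is $3+2\sum x_i+2\sum\|\tau_i\|$, while \eqref{eq:tup} gives $\sum t_i\le2\sum x_i+\sum\|\tau_i\|$. This case does not occur.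

\subsection{Four classes}\label{ssec:c}

Let $E_i$ and $F_i$ be the components of color $i$ on $V_0\cup V_i$ and on $V_j\cup V_k$. The three colors correspond to the three ways of splitting four classes into two and two, and two given classes are together in exactly one of them. So all $V_0$--$V_i$ edges lie in $E_i$, and all $V_j$--$V_k$ edges lie in $F_i$. The structure is symmetric under all permutations of the classes (with the induced permutation of the colors), so we may assume $v_0\le v_1\le v_2\le v_3$, where $v_r=\|V_r\|$. The components that contain $V_3$ are $F_1,F_2,E_3$.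

Let $L$ be one of the six components, on classes $V_r,V_s$ with $r<s$, and let $I\subseteq V(L)$ contain no edge of $L$. If $I\ne\emptyset$, then $I$ lies in one of the two classes and $N_L(I)$ contains the other. If $\emptyset\neq I\subseteq V_r$, then $\|I\|-\|N_L(I)\|\le v_r-v_s\le0$. So, with $y^+=\max\{y,0\}$, in all cases
\begin{equation}\label{eq:I}
\|I\|-\|N_L(I)\|\le\bigl(\|I\cap V_s\|-v_r\bigr)^+\le v_s-v_r .
\end{equation}
For the pair $\{E_i,F_i\}$ the vertex sets of the two components partition $V$. If $U$ is its core, $U_E=U\cap V(E_i)$ and $U_F=U\cap V(F_i)$, then $N_{E_i}(U)=N_{E_i}(U_E)$ and $N_{F_i}(U)=N_{F_i}(U_F)$, and \eqref{eq:core} splits: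
\begin{equation}\label{eq:split}
\bigl(\|U_E\|-\|N_{E_i}(U_E)\|\bigr)+\bigl(\|U_F\|-\|N_{F_i}(U_F)\|\bigr)>1 .
\end{equation}
Both brackets are nonnegative, since otherwise deleting $U_E$ or $U_F$ from $U$ would increase $d_{\{E_i,F_i\}}$.

\medskip\noindent\textbf{All classes heavy: $v_0\ge1$.} Here the three monochromatic pairs suffice. If the class weights are close, each of these pairs needs a large subset of $V_3$ that avoids its color, and three such sets can share at most one vertex. Let $\alpha_i\le v_3$ be the largest weight of a subset of $V_3$ that contains no edge of color $i$. Bounding the brackets in \eqref{eq:split} by \eqref{eq:I}, we obtain for $i=1,2,3$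
\begin{align*}
(v_1-v_0)+(\alpha_1-v_2)^+&>1,\\
(v_2-v_0)+(\alpha_2-v_1)^+&>1,\\
(\alpha_3-v_0)^++(v_2-v_1)&>1.
\end{align*}
If $v_1>1+v_0$, then $\|V\|>v_0+3(1+v_0)\ge7$. Let $v_1\le1+v_0$. In the first line the first term is at most $1$, so the second is positive, and $v_3\ge\alpha_1>1+v_0+v_2-v_1$. If $v_2>1+v_0$, then $\|V\|>1+2v_0+2v_2>3+4v_0\ge7$. Let $v_2\le1+v_0$. Then $v_2-v_1\le v_2-v_0\le1$, and the other two lines give $\alpha_2>1+v_0+v_1-v_2$ and $\alpha_3>1+v_0+v_1-v_2$. Take subsets $I_i\subseteq V_3$ of weight $\alpha_i$ without edges of color $i$. An edge inside $I_1\cap I_2\cap I_3$ would have no color, so at most one vertex lies in all three sets, and $\alpha_1+\alpha_2+\alpha_3\le2v_3+\theta$. Hence $2v_3>3+3v_0+v_1-v_2-\theta$ and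
\[
\|V\|>\tfrac32+\tfrac52v_0+\tfrac32v_1+\tfrac12v_2-\tfrac\theta2\ge\tfrac32+\tfrac92v_0-\tfrac14\ge\tfrac{23}4>\tfrac{17}3 .
\]

\medskip\noindent\textbf{A light class: $v_0<1$.} The pair $p=\{F_1,F_2\}$ misses exactly $V_0$, which is too light to account for the deficiency. So the core must extend further, and this will force $V_3$ to be heavy. We then compare the three pairs formed by $F_1,F_2,E_3$. Every edge inside $V_3$ lies in one of these components, so Lemma~\ref{lem:gap} gives:
\begin{equation}\label{eq:inV3}
\begin{gathered}
\text{two different pairs $q,q'\subseteq\{F_1,F_2,E_3\}$ with }\\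
U_q\setminus S_{q'}\subseteq V_3\text{ and }U_{q'}\setminus S_q\subseteq V_3\text{ are comparable.}
\end{gathered}
\end{equation}

\emph{The core of $p$.} By Lemma~\ref{lem:core}(c), $U_p=V_0\cup T$ with $T\cap V_0=\emptyset$, and with $t=\|T\|$ we have $t+v_0>1+\|N_{F_1}(T)\|+\|N_{F_2}(T)\|$. As $v_0<1$, $T\ne\emptyset$. The $V_3$--$V_1$ edges lie in $F_2$ and the $V_3$--$V_2$ edges in $F_1$, so $T\subseteq V_3$ or $T\subseteq V_1\cup V_2$. In the second case $\|N_{F_2}(T)\|\ge\|T\cap V_1\|$, because $N_{F_2}(T)\supseteq V_3$ if $T$ meets $V_1$; and $\|N_{F_1}(T)\|\ge\|T\cap V_2\|$ for the same reason. This would give $v_0>1$. So $T\subseteq V_3$, and with $S=S_p$,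
\begin{equation}\label{eq:c2}
V_1\cup V_2\subseteq S,\qquad t+v_0>1+\|S\|\ge1+v_1+v_2,\qquad v_3\ge t .
\end{equation}
An edge of color $1$ or $2$ at a vertex of $T$ lies in $F_1$ or $F_2$, so all edges from $T$ to $V\setminus S$ lie in $E_3$.

\emph{The cores of $q_1=\{E_3,F_1\}$ and $q_2=\{E_3,F_2\}$.} Let $\{i,j\}=\{1,2\}$. The pair $q_i$ misses $V_i$, so $U_{q_i}=V_i\cup Y_i$ with $Y_i\cap V_i=\emptyset$. The edges from $V_3$ to $V_0\cup V_j$ lie in $E_3$ or $F_i$. So if $Y_i\not\subseteq V_3$, then $\emptyset\ne Y_i\subseteq V_0\cup V_j$ and $V_3\subseteq S_{q_i}$, and \eqref{eq:core} and \eqref{eq:c2} give $v_0+v_1+v_2>1+v_3>2-v_0+v_1+v_2$, that is, $v_0>1$. Hence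
\[
Y_i\subseteq V_3,\qquad\text{and}\quad V_0\cup V_j\subseteq S_{q_i}\ \text{ if }Y_i\ne\emptyset .
\]
The pairs $p$ and $q_i$ are comparable. If $Y_i=\emptyset$, then $U_{q_i}=V_i\subseteq S$. If $Y_i\ne\emptyset$, then $U_p\setminus S_{q_i}\subseteq T$ and $U_{q_i}\setminus S\subseteq Y_i$, and \eqref{eq:inV3} applies. The pairs $q_1,q_2$ are comparable unless $Y_1=Y_2=\emptyset$. If both sets are nonempty, then $U_{q_i}\setminus S_{q_j}\subseteq Y_i$ for both $i$, and \eqref{eq:inV3} applies. If $Y_i\ne\emptyset=Y_j$, then $U_{q_j}=V_j\subseteq S_{q_i}$. By Lemma~\ref{lem:chain} we may therefore assume $Y_1=Y_2=\emptyset$, and then $v_2\ge v_1=\|U_{q_1}\|>1$.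

\emph{A fourth pair.} As in Lemma~\ref{lem:key}, the edges between the two cores $V_1,V_2$ lie in a new component, $F_3$, and we pair it with $E_3$. Let $U_E,U_F$ be the parts of the core of $\{E_3,F_3\}$, let $N=N_{E_3}(U_E)$ and $c=\|U_E\|-\|N\|\ge0$. By \eqref{eq:split} and \eqref{eq:I}, $c+v_2-v_1>1$. If $U_E$ met $V_0$, then $U_E\subseteq V_0$ and $c\le v_0-v_3<0$; so $U_E\subseteq V_3$.

If $U_E\subseteq S$, then $\|S\|\ge v_1+v_2+c>1+2v_1>3$, and $\|V\|>7$ by \eqref{eq:double}. So let $U_E\not\subseteq S$. Then $U_E\ne\emptyset$ and $V_0\subseteq N$. For distinct $x\in T\setminus N$ and $y\in U_E\setminus S$ the edge $xy$ would lie in $E_3$ and put $x$ into $N$. So either $T\subseteq N$, or $T\setminus N=U_E\setminus S=\{x\}$ for a vertex $x$. If $T\subseteq N$, then $\|U_E\|\ge\|N\|\ge v_0+t$, and the sets $U_E,T,V_0,V_1,V_2$ are disjoint, so by \eqref{eq:c2}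
\[
\|V\|\ge2(v_0+t)+v_1+v_2>2+3(v_1+v_2)>8 .
\]
In the other case $\|U_E\|\ge\|N\|\ge v_0+t-\theta$ and $\|S\|\ge v_1+v_2+\|U_E\|-\theta$, so \eqref{eq:c2} gives $t+v_0>1+v_1+v_2+v_0+t-2\theta$, that is, $2\theta>3$, which is false.

\medskip
So \eqref{eq:goal} holds in all three configurations, and Theorem~\ref{thm:comp} is proved.

\section{From components to cycles}\label{sec:cycles}

We apply the component theorem to the reduced graph of a regular partition and turn the injections of Lemma~\ref{lem:hall} into two cycles. The reduced graph is only almost complete, while the proof of Theorem~\ref{thm:comp} used every edge. So we first extend the theorem by sampling a clique.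

\subsection*{Almost complete graphs}
We use Hoeffding's inequality for sampling without replacement: if $Q$ is a uniformly random $m$-element subset of a $k$-element set $V$, $X\subseteq V$ and $\xi>0$, then
\[
\Pr\Bigl[\,\bigl||X\cap Q|-\tfrac mk|X|\bigr|>\xi m\Bigr]\le2e^{-2\xi^2m}.
\]

\begin{lemma}\label{lem:sample}
For every $0<\eta<\frac12$ there are $\mu>0$ and $k_0\ge2$ such that every $3$-edge-colored graph $\Gamma$ on $k\ge k_0$ vertices with at most $\mu k^2$ nonadjacent pairs of vertices has a pair $p$ of components with $\operatorname{def}(p)\le(\frac3{17}+\eta)k$.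
\end{lemma}

\begin{proof}
Let $\xi=\eta/12$, let $m\ge12$ be large in terms of $\xi$, and put $\mu=1/(8m^2)$ and $k_0=m$. Suppose that every pair in $\Gamma$ has deficiency greater than $\beta k$, where $\beta=\frac3{17}+\eta$. We want a clique $Q$ that inherits the witnesses. Since $m$ is fixed, only boundedly many sets can be controlled, while the number of components may grow with $k$. So we treat small components in groups.

Call a component \emph{big} if it has at least $\xi k$ vertices; there are at most $3/\xi$ big components. For each pair $\{L,L'\}$ of big components fix $W_{LL'}$ with $d_{\{L,L'\}}(W_{LL'})>\beta k$. For each big $L$ fix $W_L$ with $d_L(W_L)>\beta k$; a witness of any pair containing $L$ will do. In each color, collect the vertex sets of the other components greedily into groups, closing a group as soon as it has at least $\xi k$ vertices. Each group has fewer than $2\xi k$ vertices, and each color has at most $1/\xi+1$ groups. Let $\mathcal X$ consist of the groups and of the sets $W_{LL'}$, $N_L(W_{LL'})$, $N_{L'}(W_{LL'})$, $W_L$, $N_L(W_L)$. Then $|\mathcal X|$ is bounded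 by a function of $\xi$.

Let $Q$ be a uniformly random $m$-set of vertices. The expected number of nonadjacent pairs in $Q$ is at most $\mu k^2\binom m2/\binom k2\le2\mu m^2=\frac14$, so $Q$ is a clique with probability at least $\frac34$. For $m$ large, $2|\mathcal X|e^{-2\xi^2m}<\frac14$. So there is a clique $Q$ with $\bigl||X\cap Q|-\frac mk|X|\bigr|\le\xi m$ for all $X\in\mathcal X$.

Let $l\ne l'$ be components of the coloring on $Q$. They lie in components $L,L'$ of $\Gamma$ of the same colors, possibly $L=L'$, and $N_l(W\cap Q)\subseteq N_L(W)\cap Q$ for every $W$. We bound the deficiency of $\{l,l'\}$ in $Q$ from below.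
\begin{itemize}
\item $L\ne L'$, both big. The set $W_{LL'}\cap Q$ gives at least $(\beta-3\xi)m$.
\item $L=L'$ big. Then $l,l'$ have the same color and are vertex-disjoint, so the two neighborhoods of $W_L\cap Q$ are disjoint subsets of $N_L(W_L)\cap Q$. This gives at least $(\beta-2\xi)m$.
\item Only $L$ is big. Then $V(L')$ lies in a group, so $|V(l')|\le3\xi m$, and $W_L\cap Q$ gives at least $(\beta-5\xi)m$.
\item Neither is big. The set $Q$ gives at least $(1-6\xi)m=(1-\frac\eta2)m$.
\end{itemize}
Each bound is at least $(\frac3{17}+\frac\eta2)m$, which exceeds $\max\{2,\frac{3m}{17}\}$ for $m\ge12$. This contradicts Theorem~\ref{thm:comp}.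
\end{proof}

\subsection*{The regular partition}
For disjoint nonempty vertex sets $A,B$ of a colored $K_n$, the \emph{$c$-density} of $(A,B)$ is the number of $A$--$B$ edges of color $c$ divided by $|A||B|$. The pair $(A,B)$ is \emph{$\varepsilon$-regular in color $c$} if for all $A'\subseteq A$, $B'\subseteq B$ with $|A'|\ge\varepsilon|A|$ and $|B'|\ge\varepsilon|B|$ the $c$-densities of $(A',B')$ and $(A,B)$ differ by at most $\varepsilon$. The multicolor version of Szemer\'edi's regularity lemma (see Koml\'os and Simonovits) states: for all $\varepsilon>0$ and $k_0$ there is $M_0$ such that for all large $n$ every $3$-colored $K_n$ has a partition $V_0,V_1,\dots,V_k$ of its vertex set with $k_0\le k\le M_0$, $|V_0|\le\varepsilon n$, $|V_1|=\dots=|V_k|$, in which all but at most $\varepsilon k^2$ of the pairs $(V_i,V_j)$, $1\le i<j\le k$, are $\varepsilon$-regular in all three colors.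

Fix $0<\eta<\frac12$, take $\mu,k_0$ from Lemma~\ref{lem:sample}, let $\varepsilon=\min\{\mu,\eta,\frac1{100}\}$, and fix such a partition. The sets $V_1,\dots,V_k$ are the \emph{clusters}; let $g$ be their size, $h=\lfloor g/2\rfloor$ and $c_0=k(k+1)$. Since $kg\ge(1-\varepsilon)n$, $k\le M_0$ and $4\varepsilon<\frac18$, for large $n$ we have
\begin{equation}\label{eq:large}
\tfrac h4-c_0\ge4\varepsilon g+1,\qquad \varepsilon g\ge c_0+5 .
\end{equation}
Let $\Gamma$ be the graph on $\{1,\dots,k\}$ whose edges are the pairs regular in all colors, and give each edge $ij$ a color of density at least $\frac13$ in $(V_i,V_j)$. If $ij$ has color $c$, then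
\begin{equation}\label{eq:typ}
\begin{gathered}
\text{for $A\subseteq V_i$ with $|A|\ge\varepsilon g$, fewer than $\varepsilon g$ vertices of $V_j$}\\
\text{have fewer than $|A|/4$ neighbors of color $c$ in $A$.}
\end{gathered}
\end{equation}
Otherwise these vertices form a set $B$ with $|B|\ge\varepsilon g$ such that $(A,B)$ has $c$-density below $\frac14$, while regularity gives at least $\frac13-\varepsilon>\frac14$.

\begin{lemma}\label{lem:embed}
Let $L$ be a component of $\Gamma$ of color $c$. Let $A_1,B_1,\dots,A_q,B_q$, with $1\le q\le k$, be pairwise disjoint sets of size $h$ such that for each $s$ there is an edge $ij$ of $L$ with $A_s\subseteq V_i$ and $B_s\subseteq V_j$. Then $K_n$ contains a cycle of color $c$ that covers all but at most $9\varepsilon g$ vertices of each $A_s$ and of each $B_s$.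
\end{lemma}

\begin{proof}
In this proof ``neighbor'' means neighbor in color $c$, and indices $s$ are taken modulo $q$. The cycle consists of a long path in each pair $(A_s,B_s)$ and of short connectors between consecutive pairs. The connectors are where the connectivity of $L$ is used. We choose them first, while the clusters are still free.

\emph{Connectors.} For $s=1,\dots,q$ we choose vertex-disjoint paths $R_s$, each with at most $k+1$ vertices, from a vertex $b_s\in B_s$ with at least $h/4$ neighbors in $A_s$ to a vertex $a_{s+1}\in A_{s+1}$ with at least $h/4$ neighbors in $B_{s+1}$. Together they use at most $c_0$ vertices. Let $i_0,\dots,i_\ell$ with $1\le\ell\le k$ be a walk in $L$ from the cluster of $B_s$ to the cluster of $A_{s+1}$; if the two clusters coincide, step to a neighbor in $L$ and back. Put $Y_j=V_{i_j}$ for $0<j<\ell$, $Y_\ell=A_{s+1}$ and $Y_{\ell+1}=B_{s+1}$. All these sets have at least $h$ elements. By \eqref{eq:typ}, all but fewer than $2\varepsilon g$ vertices of $B_s$ have at least $h/4$ neighbors both in $A_s$ and in $Y_1$, so by \eqref{eq:large} one of them, $z_0=b_s$,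 is unused. For $j=1,\dots,\ell$ in turn, $z_{j-1}$ has at least $h/4-c_0\ge\varepsilon g$ unused neighbors in $Y_j$, and by \eqref{eq:typ} one of them, $z_j$, has at least $h/4$ neighbors in $Y_{j+1}$. Put $a_{s+1}=z_\ell$.

\emph{Long paths.} Fix $s$ and write $A,B,a,b$ for $A_s,B_s,a_s,b_s$. We build a path from $a$ to $b$ inside $A\cup B$ that avoids all other connector vertices. A greedy path must never get stuck, and it must be able to reach $b$ at the end. For the second purpose reserve a set $A^r\subseteq A$ of $\lceil4\varepsilon g\rceil$ neighbors of $b$ that are not on connectors, which is possible by \eqref{eq:large}. At each moment let $A^*\subseteq A\setminus A^r$ and $B^*\subseteq B$ be the sets of vertices that are neither on a connector nor on the path. At the start $h-c_0\le|B^*|\le h$ and $h-|A^r|-c_0\le|A^*|\le h-|A^r|$, so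
\[
0\le|A^r|-c_0\le|B^*|-|A^*|\le|A^r|+c_0 .
\]
Each step below removes one vertex from each set, so these bounds persist. For the first purpose we keep the invariant that the end $x\in A$ of the path has at least $\varepsilon g$ neighbors in $B^*$. It holds for $x=a$ by \eqref{eq:large}.

While $|A^*|\ge4\varepsilon g+4$, extend the path as follows. By \eqref{eq:typ} and the invariant, $x$ has a neighbor $y\in B^*$ with at least $|A^*|/4\ge\varepsilon g+1$ neighbors in $A^*$. Since $|B^*\setminus\{y\}|\ge4\varepsilon g+3$, \eqref{eq:typ} shows that one of these neighbors, $x'$, has at least $|B^*\setminus\{y\}|/4\ge\varepsilon g$ neighbors in $B^*\setminus\{y\}$. Append $y,x'$. When $|A^*|<4\varepsilon g+4$, \eqref{eq:typ} applied to $A^r$ gives a neighbor $y\in B^*$ of $x$ that has a neighbor $x'\in A^r$; finish the path with $x,y,x',b$.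

The long paths lie in disjoint pairs and meet the connectors only in their ends, so together with the connectors they form a cycle; it has at least four vertices. The vertices of $A$ off the cycle lie in $A^*\cup A^r$, and there are at most $8\varepsilon g+5$ of them. The vertices of $B$ off the cycle lie in $B^*$, and there are at most $|A^*|+|A^r|+c_0\le8\varepsilon g+5+c_0$ of them. Both numbers are at most $9\varepsilon g$ by \eqref{eq:large}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
The graph $\Gamma$ has at most $\varepsilon k^2\le\mu k^2$ nonadjacent pairs. Lemmas \ref{lem:sample} and \ref{lem:hall} give components $L_1\ne L_2$ of $\Gamma$, disjoint sets $X_1,X_2$ with $|X_1\cup X_2|\ge(\frac{14}{17}-\eta)k$, and injections $\varphi_1,\varphi_2$. Fix $i\in\{1,2\}$ with $X_i\ne\emptyset$, and write $X,\varphi,L$ for $X_i,\varphi_i,L_i$.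

We first cover $X$ by vertex-disjoint edges and odd cycles of $L$. The arcs $x\to\varphi(x)$, $x\in X$, form a digraph without loops and with all in- and outdegrees at most $1$, that is, a disjoint union of directed paths and directed cycles. In a path $y_0\to\dots\to y_s$ the last vertex is not in $X$, and the edges $y_0y_1,y_2y_3,\dots$ cover $y_0,\dots,y_{s-1}$. A cycle of even length (including length $2$) is covered by a perfect matching. Odd cycles are kept.

An odd cycle has no perfect matching, but it has one after each vertex is doubled, so we halve the clusters. Fix disjoint sets $V_j',V_j''\subseteq V_j$ of size $h$. For an edge $jj'$ of the cover take the pairs $(V_j',V_{j'}')$ and $(V_j'',V_{j'}'')$. For an odd cycle $j_1\dots j_r$ take the pairs $(V'_{j_s},V''_{j_{s+1}})$, $s\in\mathbb Z_r$. Each half-cluster is used at most once, so there are at most $k$ pairs, and both halves of $V_j$ are used for each $j\in X$. Lemma~\ref{lem:embed} gives a monochromatic cycle that covers at least $2h-18\varepsilon g\ge g-1-18\varepsilon g\ge(1-19\varepsilon)g$ vertices of $V_j$ for every $j\in X$.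

Doing this for $i=1,2$ yields at most two monochromatic cycles. They may intersect, but $X_1$ and $X_2$ are disjoint, so together they cover at least
\[
\bigl(\tfrac{14}{17}-\eta\bigr)k\,(1-19\varepsilon)g\ge\bigl(\tfrac{14}{17}-\eta\bigr)(1-20\varepsilon)\,n\ge\bigl(\tfrac{14}{17}-21\eta\bigr)n
\]
vertices, by $kg\ge(1-\varepsilon)n$ and $\varepsilon\le\eta$. Since $\eta\in(0,\frac12)$ was arbitrary, the first statement follows. With Theorem~\ref{thm:upper} it gives $(\frac{14}{17}-\eta)n\le f(n,2,3,\mathcal C)\le f(n,2,3,\mathcal P)<\frac{14}{17}n+5$ for every $\eta>0$ and all large $n$, which is the second statement.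
\end{proof}

\begin{thebibliography}{9}

\bibitem{CMP}
\emph{Coverings by monochromatic pieces},
\texttt{http://web.cs.wpi.edu/\~{}gsarkozy/Cikkek/Excill13.pdf}.

\bibitem{GSS}
Gy\'arf\'as, S\'ark\"ozy and Selkow, 2011.

\end{thebibliography}
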